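# Finite 2-groups without a normal complement in the units of their integral group ring

## 1. Splitting for abelian groups, for $A\rtimes C_2$ and for $A\rtimes C_4$

Let $G$ be a finite group. The augmentation is the ring homomorphism $\varepsilon_{\rm aug}:\mathbf ZG\to\mathbf Z$, $\sum_g a_gg\mapsto\sum_g a_g$. Let $\mathcal U_1(\mathbf ZG)$ be the group of units of augmentation $1$, the *normalized units*. It contains $G$. We say that $G\hookrightarrow\mathcal U_1(\mathbf ZG)$ **splits** if there is a homomorphism $r:\mathcal U_1(\mathbf ZG)\to G$ that is the identity on $G$; such an $r$ is called a retraction. If $r$ exists, then $N=\ker r$ is normal, $N\cap G=1$ and $\mathcal U_1(\mathbf ZG)=N\rtimes G$. Conversely, a normal complement $N$ gives the retraction $\mathcal U_1(\mathbf ZG)\to\mathcal U_1(\mathbf ZG)/N\cong G$.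

Our problem: *let $G$ be a finite $p$-group. Does $G\hookrightarrow\mathcal U_1(\mathbf ZG)$ split?*

The first guess is "yes". Let us test it.

**Abelian groups.** If $G$ is abelian, put $[u]=\prod_g g^{a_g}$ for $u=\sum a_gg$. Writing $G$ additively for a moment, for $u=\sum_g a_gg$ and $v=\sum_h b_hh$ we have
$$[uv]=\sum_{g,h}a_gb_h(g+h)=\varepsilon_{\rm aug}(v)[u]+\varepsilon_{\rm aug}(u)[v].\tag{1.1}$$
For augmentation $1$ this says $[uv]=[u]+[v]$, and $[g]=g$. So $u\mapsto[u]$ is a retraction, and every finite abelian group splits.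

**Units of $\mathbf ZC_2$ and $\mathbf ZC_4$.** If $u=a+bg\in\mathbf ZC_2$ is a normalized unit, then $a+b=1$ and $a-b=\pm1$, so $u\in\{1,g\}$. Now let $u\in\mathcal U_1(\mathbf ZC_4)$, $C_4=\langle x\rangle$. Under $x\mapsto 1,-1,i$ the element $u$ goes to $1$, $\pm1$, $i^k$. Multiply by $x^{-k}$: the new unit goes to $1,\delta,1$ with $\delta=\pm1$, and it goes to $1$ under $x\mapsto-i$. Its coefficient at the identity is the average $(1+\delta+1+1)/4=(3+\delta)/4$, an integer, so $\delta=1$ and the new unit is $1$. Hence $\mathcal U_1(\mathbf ZB)=B$ for $B=C_2$ and $B=C_4$.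

**Split extensions of an abelian group.** Let $G=A\rtimes B$ with $A,B$ abelian; write $A$ additively when it is a $\mathbf ZB$-module. Every $u\in\mathbf ZG$ is $u=\sum_{b\in B}u_bb$ with $u_b\in\mathbf ZA$. Put
$$\bar u=\sum_b\varepsilon_{\rm aug}(u_b)\,b\in\mathbf ZB,\qquad \theta(u)=\sum_b[u_b]\in A .$$
The product is $uu'=\sum_{b,b'}u_b\,(b\cdot u'_{b'})\,bb'$, and by (1.1)
$$[u_b\,(b\cdot u'_{b'})]=\varepsilon_{\rm aug}(u'_{b'})[u_b]+\varepsilon_{\rm aug}(u_b)\,b\cdot[u'_{b'}].$$
Summing over $b,b'$ gives $\theta(uu')=\varepsilon_{\rm aug}(u')\theta(u)+\bar u\cdot\theta(u')$. On normalized units this is the cocycle rule $\theta(uu')=\theta(u)+\bar u\cdot\theta(u')$, so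
$$\Theta:\mathcal U_1(\mathbf ZG)\to A\rtimes\mathcal U_1(\mathbf ZB),\qquad u\mapsto(\theta(u),\bar u)\tag{1.2}$$
is a homomorphism, and $\Theta(ab)=(a,b)$ for $ab\in G$. If $B$ is $C_2$ or $C_4$, then $\mathcal U_1(\mathbf ZB)=B$ and $\Theta$ is a retraction. So all groups $A\rtimes C_2$ and $A\rtimes C_4$ with $A$ finite abelian split, whatever the action.

As an example, let $B=\langle\tau\rangle=C_2$ act on $A$ by inversion, let $a\in A$ and $u=1+(1-\tau)a(1+\tau)=1+(a-a^{-1})(1+\tau)$. This is a unit, since $(1+\tau)(1-\tau)=0$. Then $u_1=1+a-a^{-1}$, $u_\tau=a-a^{-1}$, so $\bar u=1$ and $\theta(u)=2a+2a=4a$: the retraction sends $u$ to $a^4$.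

**Positive results to be quoted.** Cliff, Sehgal and Weiss proved:

(i) Let $G$ be a finite group with an abelian normal subgroup $A$ such that either $G/A$ is abelian of exponent dividing $4$ or $6$, or $G/A$ is abelian of odd order. Then $G$ has a torsion free normal complement in $\mathcal U_1(\mathbf ZG)$.

Ritter and Sehgal proved the same conclusion (ii) for arbitrary nilpotent groups of class $2$. On the other hand, Roggenkamp and Scott showed (iii) that splitting fails for general finite groups, for example for $C_{41}\rtimes C_8$. That group is not a $p$-group, so the guess survives so far.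

## 2. The unit $3+2\sqrt2$ of $\mathbf ZC_8$ and the failure of $\Theta$

The map $\Theta$ needed $\mathcal U_1(\mathbf ZB)=B$. The group $C_8$ has further units, and we build $p$-groups on which they act visibly.

**Definition (the groups $G_{s,n}$).** Let $s\ge3$, $n\ge1$, let $\zeta$ be a primitive $2^s$-th root of unity, and
$$G=G_{s,n}=A\rtimes B,\qquad A=\mathbf Z[\zeta]/2^n\cong(\mathbf Z/2^n)^{2^{s-1}},\qquad B=\langle x\rangle\cong C_{2^s},$$
where $x$ acts on $A$ as multiplication by $\zeta$. Inside $G$ we write $A$ multiplicatively.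

For $s=3$ the group $A$ is $(\mathbf Z/2^n)^4$ and $x(c_0,c_1,c_2,c_3)=(-c_3,c_0,c_1,c_2)$. The involution $\tau=x^{2^{s-1}}$ acts as $\zeta^{2^{s-1}}=-1$, so $\tau a\tau^{-1}=a^{-1}$. Since $A$ and $G/A$ are abelian, $G''=1$, that is, $G$ is metabelian.

Let $y_0=x^{2^{s-3}}$, of order $8$ with $y_0^4=\tau$, and
$$f=1+(1-\tau)(1+y_0-y_0^3)\in\mathbf ZB.\tag{2.1}$$
For $s=3$ this is $2+x-x^3-x^4-x^5+x^7$. The augmentation of $f$ is $1$. Put $w=y_0-y_0^3$. We have $(1-\tau)^2=2(1-\tau)$, and since $y_0^4(1-\tau)=-(1-\tau)$,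
$$(1-\tau)w^2=(1-\tau)(y_0^2-2y_0^4+y_0^6)=(1-\tau)(y_0^2+2-y_0^2)=2(1-\tau).$$
Hence
$$f\cdot\bigl(1+(1-\tau)(1-w)\bigr)=1+2(1-\tau)+2(1-\tau)(1-w^2)=1+2(1-\tau)-2(1-\tau)=1,$$
so $f\in\mathcal U_1(\mathbf ZB)$. On a module where $\tau$ is $-1$ and $x$ is $\zeta$, write $\zeta_8=\zeta^{2^{s-3}}$ and $\sqrt2:=\zeta_8-\zeta_8^3$ (its square is $\zeta_8^2+2+\zeta_8^6=2$). There $1-\tau$ is $2$, and $f$ acts as
$$1+2(1+\sqrt2)=3+2\sqrt2=\varepsilon^2,\qquad \varepsilon=1+\sqrt2 .$$

**Where $\Theta$ stops.** To turn $\Theta$ into a retraction one would want a homomorphism $p:A\rtimes\mathcal U_1(\mathbf ZB)\to A\rtimes B$ that is the identity on $A\rtimes B$. Suppose $p$ exists and $n\ge2$. For $a\in A$ the element $faf^{-1}$, computed in $A\rtimes \mathcal U_1(\mathbf ZB)$, is $\varepsilon^2\cdot a\in A$, so $p(f)\,a\,p(f)^{-1}=\varepsilon^2\cdot a$. An element of $A\rtimes B$ acts on $A$ as a power of $\zeta$. But in the basis $1,\zeta,\dots,\zeta^{2^{s-1}-1}$ of $A$ every power of $\zeta$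 has exactly one nonzero coordinate, while $3+2\zeta_8-2\zeta_8^3$ has three nonzero coordinates modulo $4$. So $p$ does not exist.

This excludes retractions that factor through $\Theta$, and only those. What survives is a clue: $f$ acts in a way that no element of $G$ can imitate, yet a retraction has to send $f$ somewhere.

**Where a retraction sends $f$.** Let $r:\mathcal U_1(\mathbf ZG)\to G$ be any retraction. As $f$ commutes with $x=r(x)$, we get $r(f)\in C_G(x)=A^x\times\langle x\rangle$, where $A^x$ is the fixed subgroup of $x$. It is annihilated by $\zeta-1$, which divides $2$ in $\mathbf Z[\zeta]$, so $A^x$ has exponent dividing $2$. Hence $r(f)^{2^s}=1$. Put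
$$\varphi=f^{2^s}.\qquad\text{Then every retraction satisfies } r(\varphi)=1.\tag{2.2}$$
Consequently $r$ kills all commutators of $\varphi$ with other units. The rest of the talk shows that these commutators, together with the relation $G''=1$, force $r$ to kill high powers of elements of $A$.

## 3. The theorem, its corollaries, and the reduction to a statement about $\varphi$

**Theorem 1.** If $s\ge3$ and $n\ge s+15$, then $G_{s,n}\hookrightarrow\mathcal U_1(\mathbf ZG_{s,n})$ does not split. In particular it does not split for $G_{3,18}=(\mathbf Z/2^{18})^4\rtimes C_8$, of order $2^{75}$. So the answer to the problem is negative.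

**Corollary 2.** Let $s\ge0$. The map $G\hookrightarrow\mathcal U_1(\mathbf ZG)$ splits for all finite $2$-groups $G$ having an abelian normal subgroup with quotient $C_{2^s}$ if and only if $s\le2$.

**Corollary 3.** If a finite group $H$ has some $G_{s,n}$ ($s\ge3$, $n\ge s+15$) as a retract (for instance as a direct factor), then $H\hookrightarrow\mathcal U_1(\mathbf ZH)$ does not split. In particular, non-splitting $2$-groups exist of every order $2^m$, $m\ge75$.

**Theorem 4.** Let $s\ge3$, $n\ge1$, let $H$ be a finite metabelian $2$-group and $r:\mathcal U_1(\mathbf ZG_{s,n})\to H$ a homomorphism with $r(\varphi)$ central in $H$. Then $r(a^{2^{s+13}})=1$ for every $a\in A_1:=\{c^2:c\in A\}$.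

**Theorem 4 implies Theorem 1.** Let $r$ be a retraction. By (2.2), $r(\varphi)=1$ is central, so Theorem 4 with $H=G$ gives $a^{2^{s+13}}=r(a^{2^{s+13}})=1$ for all $a\in A_1$. But $A_1$ has exponent $2^{n-1}\ge2^{s+14}$, a contradiction. $\square$

**Proof of Corollary 2.** For $s\le2$ use (i). For $s\ge3$ use Theorem 1. $\square$

**Proof of Corollary 3.** Let $G\le H$ with $\pi:H\to G$ a homomorphism that is the identity on $G$, and let $r_H$ be a retraction for $H$. Then $\mathcal U_1(\mathbf ZG)\subset\mathcal U_1(\mathbf ZH)\xrightarrow{r_H}H\xrightarrow{\pi}G$ is a retraction for $G$. For $G=G_{s,n}$ as stated this contradicts Theorem 1. For the orders take $G_{3,18}\times C_2^{\,m-75}$. $\square$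

Every normal complement is excluded, torsion free or not. By Corollary 2, "exponent dividing $4$" in (i) cannot be replaced by "exponent dividing $8$", even for cyclic $G/A$. No non-splitting example is claimed for odd $p$; by (i), such an example cannot have an abelian normal subgroup with abelian quotient. The bound $n\ge s+15$ is not claimed to be optimal.

It remains to prove Theorem 4. Fix $s,n,H,r$. If $n=1$ then $A_1=1$ and there is nothing to show, so let $n\ge2$. Write $N=2^s\ge8$ and $\mathcal U=\mathcal U_1(\mathbf ZG)$.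

The plan has three parts. First, most of $\mathcal U$ is an arithmetic group of type $\mathrm{SL}_N$, $N\ge 8$, so finite quotients of it are congruence quotients, and $r$ extends to a $2$-adic group (Sections 4 and 5). Second, in the $2$-adic group the commutators with $\varphi$ contain all "elementary matrices" of a certain kind divisible by $q=2^{s+2}$ (Section 6). Third, $a^{2^{s+13}}$ is a product of such elementary matrices and an error term that dies in every metabelian quotient (Sections 7–9).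

## 4. The component $e_0\mathbf QG$: matrix rings over totally real fields

**Skew group rings.** If a group $B$ acts on a commutative ring $L$, then $L*B$ is the free $L$-module on $B$ with $b\,h=(b\cdot h)\,b$. It acts on $L$: $L$ by multiplication, $B$ by its action. For example, let $C_2$ act on $\mathbf Q(i)$ by conjugation. In the $\mathbf Q$-basis $1,i$,
$$i\mapsto\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad\tau\mapsto\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad i\tau\mapsto\begin{pmatrix}0&1\\1&0\end{pmatrix},$$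
and together with the identity these four matrices are a basis of $M_2(\mathbf Q)$, so $\mathbf Q(i)*C_2\cong M_2(\mathbf Q)$.

**Step 1: cutting out the good part.** We isolate the part of $\mathbf QG$ on which $B$ acts freely on characters. Let $J=\Delta(A_1)\mathbf ZG=\ker(\mathbf ZG\to\mathbf Z[G/A_1])$, where $\Delta(A_1)$ is the augmentation ideal of $\mathbf ZA_1$. Let
$$e_0=1-|A_1|^{-1}\sum_{a\in A_1}a ,$$
a central idempotent of $\mathbf QG$ since $A_1$ is normal. As $(1-e_0)(a-1)=0$ for $a\in A_1$, we have $J\subset e_0\mathbf QG$. Moreover $\operatorname{rank}J=|G|-|G/A_1|=\dim e_0\mathbf QG$, so $J$ is a full lattice (a finitely generated subgroup spanning the space) in $e_0\mathbf QG$.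

Let $L=e_0\mathbf QA$ and let $X$ be the set of $\mathbf Q$-algebra homomorphisms $L\to\mathbf C$. These are the characters $\lambda$ of $A$ with $\lambda|_{A_1}\ne1$, i.e. $\lambda^2\ne1$. Let $B$ act by $(b\lambda)(a)=\lambda(b^{-1}\cdot a)$. Then $\tau\lambda=\lambda^{-1}\ne\lambda$. Every nontrivial subgroup of the cyclic $2$-group $B$ contains $\tau$, so $B$ acts freely on $X$. (This is why we use $A_1$: characters with $\lambda^2=1$ are fixed by $\tau$.)

**Step 2: the structure of $e_0\mathbf QG$.** We show that $e_0\mathbf QG$ is a product of matrix rings of size $N$. Write $L^B=\prod_iK_i$ with fields $K_i$. We have $e_0\mathbf QG=L*B$, acting $L^B$-linearly on $L$. The map $L*B\to\mathrm{End}_{L^B}(L)$ is an isomorphism. To check this, apply $\otimes_{\mathbf Q}\mathbf C$. Then $L$ becomes $\mathbf C^X$ with $b\cdot\delta_\mu=\delta_{b\mu}$ for the indicator functions, and the map becomes $\mathbf C^X*B\to\prod_Y\mathrm{End}(\mathbf C^Y)$, over the $B$-orbits $Y$ in $X$. The element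 $\delta_\lambda b$ sends $\delta_\mu$ to $\delta_\lambda$ if $\mu=b^{-1}\lambda$, and to $0$ otherwise; so all matrix units are hit. The dimensions $|X|N$ and $(|X|/N)N^2$ agree. Each $K_i$-component of $L$ has dimension $N$ over $K_i$, because the orbits have length $N$. Hence
$$e_0\mathbf QG\cong\prod_iM_N(K_i).\tag{4.1}$$

**Step 3: the $K_i$ are totally real.** This is the hypothesis needed later for the congruence subgroup theorem. Every embedding of $K_i$ in $\mathbf C$ is induced by some $\lambda\in X$, since the homomorphisms $L^B\to\mathbf C$ correspond to the orbits in $X$. For $h\in L^B$, with rational coefficients, $\overline{\lambda(h)}=\lambda^{-1}(h)=\lambda(\tau\cdot h)=\lambda(h)$. So all values are real.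

**Step 4: elements of $A$ have determinant one.** Let $\mathrm{nr}=\det:e_0\mathbf QG\to\prod K_i$. Over $\mathbf C$, an element $a\in A$ acts on $\mathbf C^Y$, $Y=B\lambda$, diagonally with entries $\mu(a)$, $\mu\in Y$. The determinant is $\prod_b\lambda(b\cdot a)$, which is $\lambda$ evaluated at $\sum_{j=0}^{N-1}\zeta^ja$ (additively). This sum is $0$, because $\sum_{j=0}^{N-1}\zeta^j=0$. So $\mathrm{nr}(e_0a)=1$.

**Step 5: the groups $\Gamma$ and $\Gamma_\ell$.** For a prime $\ell$ let $J_\ell=J\otimes\mathbf Z_\ell$ and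
$$\Gamma=\{u\in\mathbf ZG^\times:u-1\in J,\ \mathrm{nr}(e_0u)=1\},\qquad\Gamma_\ell=\{v\in\mathbf Z_\ell G^\times:v-1\in J_\ell,\ \mathrm{nr}(e_0v)=1\}.$$
These are groups, because $J$ is a two-sided ideal and $\mathrm{nr}$ is multiplicative. Elements of $J$ have augmentation $0$, so $\Gamma\subset\mathcal U$. Conjugation by $\mathcal U$ preserves $J$ and $\mathrm{nr}$, so $\mathcal U$ normalizes $\Gamma$ and every $\Gamma_\ell$. By Step 4, $A_1\subset\Gamma$. Finally, if $\nu\in J_\ell$ and $\nu^2=0$, then $1+\nu\in\Gamma_\ell$: the inverse is $1-\nu$, and $e_0(1+\nu)=e_0+\nu$ has determinant $1$.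

**A small model.** Only for illustration, let $A=\langle a\rangle=C_4$, $B=\langle\tau\rangle=C_2$ acting by inversion, so $N=2$. Then $A_1=\{1,a^2\}$, $e_0=(1-a^2)/2$, $L\cong\mathbf Q(i)$ and $e_0\mathbf QG\cong M_2(\mathbf Q)$ as above. Here $J=(a^2-1)\mathbf ZG$, and $a^2-1\mapsto-2$, so $J$ becomes $2$ times the lattice of integer matrices $\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}$ with $\alpha\equiv\delta$, $\beta\equiv\gamma\bmod2$. So $\Gamma$ is the group of $g\in\mathrm{SL}_2(\mathbf Z)$ with $g\equiv1\bmod2$ and $(g-1)/2$ in that lattice. In this model $1-\tau=\mathrm{diag}(0,2)$ and $1+\tau=\mathrm{diag}(2,0)$, so $1+(1-\tau)z(1+\tau)$ is a lower elementary matrix with entry $4z_{21}$. Our real case has $N\ge8$.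

## 5. Extending $r$ to a 2-adic group by the congruence subgroup theorem

We recall three textbook facts.

**Congruence subgroups (Bass–Milnor–Serre, Publ. Math. IHÉS 33 (1967)).** Let $O$ be the ring of integers of a number field with a real embedding, and $N\ge3$. Every finite-index subgroup of $\mathrm{SL}_N(O)$ contains a principal congruence subgroup $\mathrm{SL}_N(O,I)=\ker(\mathrm{SL}_N(O)\to\mathrm{SL}_N(O/I))$ with $I\neq0$.

**Strong approximation for $\mathrm{SL}_N$.** For a number field $K$, $\mathrm{SL}_N(K)$ is dense in the group of finite-adelic points of $\mathrm{SL}_N$. For instance, $\mathrm{SL}_2(\mathbf Z)\to\mathrm{SL}_2(\mathbf Z/m)$ is onto: the $g\in\prod_\ell\mathrm{SL}_2(\mathbf Z_\ell)$ with prescribed reduction mod $m$ form a nonempty open set, which therefore contains an element of $\mathrm{SL}_2(\mathbf Q)\cap\prod_\ell\mathrm{SL}_2(\mathbf Z_\ell)=\mathrm{SL}_2(\mathbf Z)$.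

**Maximal orders.** If $\ell\nmid|G|$, then $\mathbf Z_\ell G$ is a maximal order in $\mathbf Q_\ell G$. Every maximal order in $M_N(F)$, $F$ a local field with valuation ring $\mathcal R$, is conjugate to $M_N(\mathcal R)$. An example is $\begin{pmatrix}\mathbf Z_\ell&\ell\mathbf Z_\ell\\\ell^{-1}\mathbf Z_\ell&\mathbf Z_\ell\end{pmatrix}$, the conjugate of $M_2(\mathbf Z_\ell)$ by $\mathrm{diag}(\ell,1)$.

**Proposition 5.** There is a homomorphism $\hat r:\Gamma_2\to H$ such that $\hat r(u)=r(u)$ for $u\in\Gamma$, and $\hat r(gvg^{-1})=r(g)\hat r(v)r(g)^{-1}$ for $g\in\mathcal U$, $v\in\Gamma_2$.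

*Proof.* **Step 1: $\Gamma$ as an arithmetic group.** We place $\Gamma$ and the $\Gamma_\ell$ inside special linear groups. Let $O_i\subset K_i$ be the rings of integers, $\mathcal M=\prod M_N(O_i)$, $\mathbf S=\prod_i\mathrm{SL}_N(K_i)$ and $\mathbf S(\mathbf Q_\ell)=\prod_i\mathrm{SL}_N(K_i\otimes\mathbf Q_\ell)$. The map $u\mapsto e_0u=e_0+(u-1)$ is injective on $\Gamma$ and on $\Gamma_\ell$. Through it,
$$\Gamma_\ell=\{g\in\mathbf S(\mathbf Q_\ell):g-e_0\in J_\ell,\ g^{-1}-e_0\in J_\ell\}.\tag{5.1}$$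
For "$\subseteq$" note that $v^{-1}-1=-v^{-1}(v-1)\in J_\ell$. For "$\supseteq$", given $g$, the element $1+(g-e_0)=(1-e_0)+g$ of $\mathbf Z_\ell G$ has the inverse $(1-e_0)+g^{-1}=1+(g^{-1}-e_0)\in\mathbf Z_\ell G$. The same argument over $\mathbf Z$ gives $\Gamma=\{g\in\mathbf S:g-e_0,\ g^{-1}-e_0\in J\}$. An element of $e_0\mathbf QG$ lying in $J_\ell$ for all $\ell$ lies in $J$, hence
$$\Gamma=\mathbf S\cap\prod_\ell\Gamma_\ell .\tag{5.2}$$

**Step 2: comparison with $\mathcal M$.** We show that the $\Gamma_\ell$ are open, and equal to the standard group for almost all $\ell$. Both $J$ and $\mathcal M$ are full lattices in the same space, so there is $M\ge1$ with $M\mathcal M\subset J$ and $J_\ell=\mathcal M_\ell$ for $\ell\nmid M$. For $\ell\nmid M$ we have $e_0\in\mathcal M_\ell=J_\ell$, so (5.1) reads $\Gamma_\ell=\mathrm{SL}_N(\mathcal M_\ell)$. For every $\ell$, $\Gamma_\ell$ contains the kernel of $\mathrm{SL}_N(\mathcal M_\ell)\to\mathrm{SL}_N(\mathcal M_\ell/M)$, since for $g$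 in the kernel $g-e_0$ and $g^{-1}-e_0$ lie in $M\mathcal M_\ell\subset J_\ell$. So $\Gamma_\ell$ is open in $\mathbf S(\mathbf Q_\ell)$. It is also compact, being closed in $e_0+J_\ell$. Likewise $\prod_i\mathrm{SL}_N(O_i,MO_i)\subset\Gamma$. Thus $\hat\Gamma:=\prod_\ell\Gamma_\ell$ is open in the finite-adelic points of $\mathbf S$.

**Step 3: $\ker r$ contains a congruence subgroup.** This is where $N\ge3$ and the real embeddings enter. Since $H$ is finite, $\ker r\cap\mathrm{SL}_N(O_i,MO_i)$ (the $i$-th factor of the product above) has finite index in $\mathrm{SL}_N(O_i,MO_i)$, hence in $\mathrm{SL}_N(O_i)$. By Bass–Milnor–Serre it contains a principal congruence subgroup. Taking a common multiple over the finitely many $i$, we find a multiple $M'$ of $M$ with $\prod_i\mathrm{SL}_N(O_i,M'O_i)\subset\ker r$. Let $\mathcal K_\ell\subset\Gamma_\ell$ be the kernel of $\mathrm{SL}_N(\mathcal M_\ell)\to\mathrm{SL}_N(\mathcal M_\ell/M')$ and $\mathcal K=\prod_\ell\mathcal K_\ell$. Then $\mathcal K_\ell=\Gamma_\ell$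 for $\ell\nmid M'$, $\mathcal K$ is open in $\hat\Gamma$, and
$$\mathbf S\cap\mathcal K=\prod_i\mathrm{SL}_N(O_i,M'O_i)\subset\ker r.\tag{5.3}$$

**Step 4: definition of $\hat r$ on $\hat\Gamma$.** We extend $r$ by approximation. By strong approximation, a nonempty open subset of $\hat\Gamma$ contains an element of $\mathbf S$, and this lies in $\mathbf S\cap\hat\Gamma=\Gamma$ by (5.2). For $v\in\hat\Gamma$ choose $u\in\Gamma\cap v\mathcal K$ and set $\hat r(v)=r(u)$.

It is well defined: if $u,u'\in\Gamma\cap v\mathcal K$, then $u^{-1}u'\in\mathbf S\cap\mathcal K\subset\ker r$.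

It is a homomorphism: given $v_1,v_2$, choose $u_2\in\Gamma\cap v_2\mathcal K$, and then $u_1\in\Gamma\cap v_1(\mathcal K\cap u_2\mathcal Ku_2^{-1})$. Then $u_1u_2\in v_1u_2\mathcal K=v_1v_2\mathcal K$, so $\hat r(v_1v_2)=r(u_1)r(u_2)=\hat r(v_1)\hat r(v_2)$.

It is equivariant: conjugation by $g\in\mathcal U$ preserves each $\Gamma_\ell$ and is a homeomorphism of $\hat\Gamma$. Choose $u\in\Gamma\cap v(\mathcal K\cap g^{-1}\mathcal Kg)$. Then $gug^{-1}\in\Gamma\cap gvg^{-1}\mathcal K$, so $\hat r(gvg^{-1})=r(gug^{-1})=r(g)\hat r(v)r(g)^{-1}$.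

Clearly $\hat r=r$ on $\Gamma$, embedded diagonally, and $\hat r(\mathcal K)=1$.

**Step 5: the odd primes contribute nothing.** Here we use that $H$ is a $2$-group. Let $\ell$ be odd. Then $|A_1|$ is invertible in $\mathbf Z_\ell$, and $e_0=|A_1|^{-1}\sum_{a\in A_1}(1-a)\in J_\ell$, so $J_\ell=e_0\mathbf Z_\ell G$. This is a direct factor of the maximal order $\mathbf Z_\ell G$, hence a maximal order in $\prod_iM_N(K_i\otimes\mathbf Q_\ell)$, hence conjugate to a product of rings $M_N(\mathcal R)$ with $\mathcal R$ complete discrete valuation rings. By (5.1), $\Gamma_\ell$ consists of the elements $g$ of determinant $1$ with $g,g^{-1}\in J_\ell$, so $\Gamma_\ell\cong\prod\mathrm{SL}_N(\mathcal R)$. Over a local ring $\mathrm{SL}_N$ is generated by elementary matrices, and $E_{ij}(c)=[E_{ik}(c),E_{kj}(1)]$ for distinct $i,j,k$, as $N\ge3$. So $\Gamma_\ell$ is perfect, and its image in the $2$-group $H$ is a perfect subgroup of a solvable group, hence trivial. An element of $\prod_{\ell\ne2}\Gamma_\ell$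 is a product of finitely many elements of groups $\Gamma_\ell$, $\ell\mid M'$ odd, and an element of $\mathcal K$. So $\hat r$ kills $\prod_{\ell\ne2}\Gamma_\ell$. For $u\in\Gamma$ it follows that $r(u)=\hat r(u)$ equals $\hat r$ of the $2$-component of $u$. Now restrict $\hat r$ to $\Gamma_2$. $\square$

## 6. Commutators with $\varphi$ kill all transvections divisible by $2^{s+2}$

Let $q=2^{s+2}$. For $z\in J_2$ put
$$T^+(z)=1+(1-\tau)z(1+\tau),\qquad T^-(z)=1+(1+\tau)z(1-\tau).$$
The increments lie in $J_2$ and have square zero because $(1+\tau)(1-\tau)=0$, so $T^\pm(z)\in\Gamma_2$ by Section 4, Step 5. For the same reason $T^\pm(z+z')=T^\pm(z)T^\pm(z')$.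

**Lemma 6.** $\hat r(T^+(qz))=\hat r(T^-(qz))=1$ for all $z\in J_2$.

*Proof.* **Step 1: commutators with $\varphi$.** We compute what centrality of $r(\varphi)$ kills. The element $\varphi\in\mathbf ZB$ commutes with $\tau$, and $(1+\tau)f=1+\tau$, so $(1+\tau)\varphi^{\pm1}=1+\tau$. Hence
$$\varphi T^+(z)\varphi^{-1}=1+(1-\tau)\varphi z(1+\tau)=T^+(\varphi z),\qquad\varphi T^-(z)\varphi^{-1}=T^-(z\varphi^{-1}).$$
So $T^+((\varphi-1)z)=\varphi T^+(z)\varphi^{-1}\,T^+(z)^{-1}$. By equivariance and since $r(\varphi)$ is central, $\hat r(T^+((\varphi-1)z))=1$. Likewise $\hat r(T^-(z(\varphi^{-1}-1)))=1$, for all $z\in J_2$.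

**Step 2: the size of $\varphi-1$.** We show that $\varphi-1$ divides $q$ on the part where $\tau=-1$. We have $(1-\tau)\mathbf Z_2B\cong\mathbf Z_2[\zeta]$ with $x$ acting as $\zeta$ (the kernel of multiplication by $1-\tau$ is $(1+\tau)\mathbf Z_2B$, and $\mathbf Z_2B/(1+\tau)=\mathbf Z_2[\zeta]$). There $f$ acts as $\varepsilon^2$, so $\varphi-1$ acts as
$$\varepsilon^{2^{s+1}}-1=\varepsilon^{2^s}\bigl(\varepsilon^{2^s}-\varepsilon^{-2^s}\bigr).$$
Now $\varepsilon^{\pm2}=3\pm2\sqrt2$, so $\varepsilon^2-\varepsilon^{-2}=4\sqrt2$. The integers $t_j=\varepsilon^{2^j}+\varepsilon^{-2^j}$ ($j\ge1$) satisfy $t_1=6$ and $t_{j+1}=t_j^2-2$, so $t_j\equiv2\bmod4$ for all $j$. Therefore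
$$\varepsilon^{2^s}-\varepsilon^{-2^s}=4\sqrt2\prod_{j=1}^{s-1}t_j=2^{s+1}\sqrt2\cdot(\text{odd}),$$
which divides $2^{s+2}=q$ in $\mathbf Z_2[\zeta]$. So there is $\psi\in\mathbf Z_2B$ with $(1-\tau)(\varphi-1)\psi=q(1-\tau)$.

**Step 3: conclusion.** We insert $\psi$. First, $T^+(qz)=T^+((\varphi-1)\psi z)$ with $\psi z\in J_2$. Second, $\varphi-1=-\varphi(\varphi^{-1}-1)$, so $T^-(qz)=T^-(z\psi(\varphi-1))=T^-(z'(\varphi^{-1}-1))$ with $z'=-z\psi\varphi\in J_2$. Both are killed by Step 1. $\square$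

Inverting the odd number in Step 2 is the first use of $2$-adic coefficients.

**What is still missing.** Let $a_0\in A_1$. Using $\tau a_0=a_0^{-1}\tau$, we have $T^+(q(a_0-1))=1+q(a_0-a_0^{-1})(1+\tau)$. If $r$ restricted to the units of $\mathbf Z[A\rtimes\langle\tau\rangle]$ happened to be the explicit map $\Theta$ of Section 1 for the group $A\rtimes\langle\tau\rangle$, then $r(T^+(q(a_0-1)))$ would be $a_0^{4q}$ (as in the example there, now $[u_1]=[u_\tau]=2q\,a_0$), and Lemma 6 would give $a_0^{4q}=1$ at once. But we do not know that $r$ is given by this map. We need to write a power of $a_0$ in terms of the killed elements in a way that works for every $r$.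

## 7. The dihedral algebra over $\mathbf Z_2[[\sigma]]$

The elements $a_0$ and $\tau$ generate a dihedral group. To have unambiguous divisibility we lift to a generic $a$, whose trace $\sigma=a+a^{-1}$ is an indeterminate.

**The ring $\mathcal O$.** Let $\mathcal O=\mathbf Z_2[[\sigma]]$, a local domain with maximal ideal $(2,\sigma)$, and $\kappa=\sigma^2-4$, which lies in the maximal ideal. So, for example, $1+\kappa g$ is a unit for every $g\in\mathcal O$. The element $2$ is prime in $\mathcal O$, as $\mathcal O/2=\mathbf F_2[[\sigma]]$, and $\kappa\equiv\sigma^2\not\equiv0\bmod2$. Hence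
$$8y\in\kappa^l\mathcal O\ \Longrightarrow\ y\in\kappa^l\mathcal O\qquad(y\in\mathcal O):\tag{7.1}$$
if $8y=\kappa^lz$, then $2\mid z$; cancel $2$ and repeat twice.

**The algebra $\Omega$.** Let $\mathcal L=\mathcal O[a]$ with $a^2-\sigma a+1=0$, free with basis $1,a$, with the involution $a\mapsto a^{-1}=\sigma-a$. Let $\Omega=\mathcal L\oplus\mathcal L\tau$ with $\tau^2=1$, $\tau a=a^{-1}\tau$, and $\mathcal O$ central. Put $\eta=a-a^{-1}=2a-\sigma$. Then
$$\eta\tau=-\tau\eta,\qquad\eta^2=(a+a^{-1})^2-4=\kappa .$$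
$\Omega$ acts on $\mathcal L$, with $\tau$ acting by the involution. In the basis $1,a$:
$$a=\begin{pmatrix}0&-1\\1&\sigma\end{pmatrix},\qquad\tau=\begin{pmatrix}1&\sigma\\0&-1\end{pmatrix},\qquad a\tau=\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
This action is faithful. Listing the entries $(11,12,21,22)$ of $1,a,\tau,a\tau$ as rows gives $(1,0,0,1)$, $(0,-1,1,\sigma)$, $(1,\sigma,0,-1)$, $(0,1,1,0)$; subtracting the first row from the third and expanding, the determinant is
$$\det\begin{pmatrix}-1&1&\sigma\\\sigma&0&-2\\1&1&0\end{pmatrix}=-2-2+\sigma^2=\kappa\ne0 .$$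
So $\Omega\subset M_2(\mathcal O)$, and determinants below are taken in $M_2(\mathcal O)$.

**Specialization.** Fix $a_0\in A_1$, of order $2^k$ say, and $\sigma_0=a_0+a_0^{-1}$. In $\mathbf Z_2\langle a_0\rangle$ we have $\sigma_0^{2^k}\equiv a_0^{2^k}+a_0^{-2^k}=2\equiv0\bmod2$, so power series in $\sigma_0$ with coefficients in $\mathbf Z_2$ converge. Also $\sigma_0$ commutes with $a_0$ and $\tau$, $a_0^2-\sigma_0a_0+1=0$ and $\tau a_0=a_0^{-1}\tau$. Hence there is a ring homomorphism
$$\pi:\Omega\to\mathbf Z_2G,\qquad\sigma\mapsto\sigma_0,\quad a\mapsto a_0,\quad\tau\mapsto\tau .$$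
Let $\mathcal V=\{v\in\Omega^\times:\pi(v)\in\Gamma_2\}$, a group, and $\rho=\hat r\circ\pi:\mathcal V\to H$.

**Transvections in $\Omega$.** For $w\in\mathcal O$ put $E^+(w)=1+w\eta(1+\tau)$ and $E^-(w)=1+w\eta(1-\tau)$. From $\tau a=a^{-1}\tau$ we get
$$(1-\tau)a(1+\tau)=a(1+\tau)-a^{-1}\tau(1+\tau)=\eta(1+\tau),\qquad(1+\tau)a(1-\tau)=\eta(1-\tau).$$
Since $(1-\tau)(1+\tau)=0$ and $w$ is central, it follows that
$$\pi(E^\pm(w))=T^\pm\bigl(\pi(w)(a_0-1)\bigr),\qquad\pi(w)(a_0-1)\in J_2.\tag{7.2}$$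
The inverse of $E^\pm(w)$ is $E^\pm(-w)$, so $E^\pm(w)\in\mathcal V$, and Lemma 6 gives
$$\rho(E^\pm(qw))=1\qquad(w\in\mathcal O).\tag{7.3}$$
The increments are nilpotent, so $E^\pm(w)$ has determinant $1$. Write $E_{12}(p)=\begin{pmatrix}1&p\\0&1\end{pmatrix}$, $E_{21}(p)=\begin{pmatrix}1&0\\p&1\end{pmatrix}$. The operator $\eta(1-\tau)$ maps $1\mapsto0$ and $a\mapsto\eta(a-a^{-1})=\kappa$, and $a\tau$ swaps the two basis vectors. Therefore
$$E^-(w)=E_{12}(\kappa w),\qquad(a\tau)E^-(w)(a\tau)^{-1}=E_{21}(\kappa w)\in\mathcal V,\tag{7.4}$$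
the latter because $\pi(a\tau)=a_0\tau\in G$ normalizes $\Gamma_2$. We do not claim that $\rho$ kills $E_{21}(q\kappa w)$, and will not need it.

Finally, for $u=1+pp'$ invertible,
$$\mathrm{diag}(u,u^{-1})=E_{21}(-p'/u)\,E_{12}(p)\,E_{21}(p')\,E_{12}(-p/u).\tag{7.5}$$
Indeed $E_{12}(p)E_{21}(p')=\begin{pmatrix}u&p\\p'&1\end{pmatrix}$. Multiplying on the right by $E_{12}(-p/u)$ gives $\begin{pmatrix}u&0\\p'&1/u\end{pmatrix}$, since $1-pp'/u=1/u$. Multiplying on the left by $E_{21}(-p'/u)$ clears $p'$.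

The power series ring is needed here: an element such as $1+4\kappa ww'$ with nonzero $w,w'\in\mathbf Z$ is not a unit in $\mathbf Z[\sigma]$, whose units are $\pm1$, but it is a unit in $\mathcal O$.

## 8. Metabelian quotients kill a $\kappa$-adic congruence subgroup

Now the hypothesis $H''=1$ enters. The purpose is a large supply of elements in $\ker\rho$ that are close to $1$ in the $\kappa$-adic sense, with no divisibility by $2$.

**Lemma 7.** If a subgroup $P\le\mathrm{SL}_2(\mathcal O)$ contains $E_{12}(\kappa^j\mathcal O)$ and $E_{21}(\kappa^j\mathcal O)$ ($j\ge1$), then $P'$ contains $E_{12}(\kappa^{7j}\mathcal O)$ and $E_{21}(\kappa^{7j}\mathcal O)$.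

*Proof.* Put $c=\kappa^{2j}$. By (7.5) with $p=\kappa^jg$, $p'=\kappa^j$, the group $P$ contains $\mathrm{diag}(u,u^{-1})$ for all $u=1+cg$, $g\in\mathcal O$; these $u$ are units. We have
$$[\mathrm{diag}(u,u^{-1}),E_{12}(p)]=E_{12}((u^2-1)p),\qquad[\mathrm{diag}(u^{-1},u),E_{21}(p)]=E_{21}((u^2-1)p).$$
Taking $p\in\kappa^j\mathcal O$ and products, $P'$ contains $E_{12}(\kappa^j\mathfrak d)$ and $E_{21}(\kappa^j\mathfrak d)$, where $\mathfrak d$ is the ideal generated by all $\gamma(g)=u^2-1=2cg+c^2g^2$. Now $\gamma(2)-2\gamma(1)=(4c+4c^2)-(4c+2c^2)=2c^2$ and $c\,\gamma(1)=2c^2+c^3$. So $c^3=\kappa^{6j}\in\mathfrak d$. $\square$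

Let $\mathcal G\le\mathcal V$ be generated by $E_{12}(\kappa\mathcal O)$ and $E_{21}(\kappa\mathcal O)$; see (7.4). Lemma 7 with $j=1$ and then $j=7$ shows that $\mathcal G''\supset E_{12}(\kappa^{49}\mathcal O),\,E_{21}(\kappa^{49}\mathcal O)$. As $H''=1$, these lie in $\ker\rho$. By (7.5) with $p=\kappa^{49}g$, $p'=\kappa^{49}$, also $\mathrm{diag}(u,u^{-1})\in\ker\rho$ for all $u\in1+\kappa^{98}\mathcal O$. Let $v=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}\in\mathrm{SL}_2(\mathcal O)$ with $v\equiv1\bmod\kappa^{98}$. Then $\delta$ is a unit and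
$$v=E_{12}(\beta\delta^{-1})\,\mathrm{diag}(\delta^{-1},\delta)\,E_{21}(\gamma\delta^{-1}):$$
the last two factors multiply to $\begin{pmatrix}\delta^{-1}&0\\\gamma&\delta\end{pmatrix}$, and the first factor adds $\beta\delta^{-1}$ times the second row to the first, giving $\delta^{-1}(1+\beta\gamma)=\alpha$ and $\beta$. All three factors lie in $\ker\rho$. Hence
$$v\in\mathrm{SL}_2(\mathcal O),\ v\equiv1\bmod\kappa^{98}M_2(\mathcal O)\ \Longrightarrow\ v\in\mathcal V,\ \rho(v)=1.\tag{8.1}$$

## 9. Factoring $a^{2^{s+13}}$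

Put $m=2^{s+13}$. We show $a^m\in\mathcal V$ and $\rho(a^m)=1$.

**Step 1: the polynomials $\sigma_t$ and $W_t$.** They are the coordinates of the powers of $a$. For $t$ a power of $2$ put $\sigma_t=a^t+a^{-t}$ and $W_t=(a^t-a^{-t})/\eta$. Then $\sigma_1=\sigma$, $W_1=1$, and
$$\sigma_{2t}=\sigma_t^2-2,\qquad W_{2t}=W_t\sigma_t,\qquad\sigma_t^2-\kappa W_t^2=4,\qquad\sigma_{2t}-2=\kappa W_t^2 .\tag{9.1}$$
The second holds because $a^{2t}-a^{-2t}=(a^t-a^{-t})(a^t+a^{-t})$, the third because $\eta^2=\kappa$, and the fourth follows from the first and third. So all these elements lie in $\mathbf Z[\sigma]$. For example $\sigma_2=\sigma^2-2$, $W_2=\sigma$, $W_4=\sigma^3-2\sigma$.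

**Step 2: divisibility of $W_{m/2}$.** If $W:=W_{m/2}$ were divisible by a large power of $2$, then $a^m$ could be written directly as a product of elements $E^\pm(qw)$. It is not: modulo $2$, $W_{2^i}\equiv\sigma^{1+2+\dots+2^{i-1}}=\sigma^{2^i-1}\ne0$. But it is divisible up to a multiple of $\kappa^{98}$, and this is the reason for Section 8.

Let $k=s+4$. Modulo $2$ we have $\sigma_{2^i}\equiv\sigma^{2^i}\equiv\kappa^{2^{i-1}}$ for $i\ge1$. For $i\ge8$ the exponent $2^{i-1}$ is at least $128\ge98$, so $\sigma_{2^i}\in(2,\kappa^{98})$. Now $m/2=2^{s+12}=2^{8+k}$ and $W=\prod_{i=0}^{7+k}\sigma_{2^i}$ contains the $k$ factors with $8\le i\le7+k$. So $W\in(2,\kappa^{98})^k\subset(2^k,\kappa^{98})$, and we can write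
$$W=\tilde W+\kappa^{98}u',\qquad\tilde W=2^ku,\qquad u,u'\in\mathcal O.\tag{9.2}$$

**Step 3: block coordinates.** We need coordinates in which both families $E^+$ and $E^-$ are elementary, because (7.3) concerns exactly these two. In $\Omega[\frac12]$ let $e_-=(1-\tau)/2$ and $e_+=(1+\tau)/2$. Since $\eta=2a-\sigma$, the elements $e_-,e_+,\eta e_-,\eta e_+$ form an $\mathcal O[\frac12]$-basis of $\Omega[\frac12]$. From $\eta\tau=-\tau\eta$ we get $e_-\eta=\eta e_+$ and $e_+\eta=\eta e_-$. The assignment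
$$\alpha e_-+\beta\,\eta e_++\gamma\,\eta e_-+\delta e_+\ \longleftrightarrow\ \begin{pmatrix}\alpha&\kappa\beta\\\gamma&\delta\end{pmatrix}\qquad(\alpha,\beta,\gamma,\delta\in\mathcal O[\tfrac12])\tag{9.3}$$
is an injective ring homomorphism $\Omega[\frac12]\to M_2(\mathcal O[\frac12])$. Indeed $e_-,e_+,\eta e_-,\eta e_+$ go to $\epsilon_{11},\epsilon_{22},\epsilon_{21},\kappa\epsilon_{12}$ with matrix units $\epsilon_{ij}$, and the products match:
$$\eta e_+\cdot\eta e_-=\eta\,\eta e_-e_-=\kappa e_-,\qquad\eta e_-\cdot\eta e_+=\kappa e_+,\qquad(\eta e_\pm)^2=\kappa e_\mp e_\pm=0,$$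
$$e_-\cdot\eta e_+=\eta e_+,\qquad e_+\cdot\eta e_-=\eta e_-,\qquad e_\pm\cdot\eta e_\pm=\eta e_\mp e_\pm=0,$$
while multiplication by $e_\pm$ on the right is clear. Under (9.3),
$$E^+(w)=1+2w\,\eta e_+\leftrightarrow E_{12}(2\kappa w),\qquad E^-(w)=1+2w\,\eta e_-\leftrightarrow E_{21}(2w).$$

**Step 4: diagonal elements in $\ker\rho$.** Let $w,w'\in q\mathcal O$ and $h=1+4\kappa ww'$, a unit of $\mathcal O$. Apply (7.5) in block coordinates with $p=2\kappa w$, $p'=2w'$. Together with (7.3) this gives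
$$he_-+h^{-1}e_+=E^-(-w'/h)\,E^+(w)\,E^-(w')\,E^+(-w/h)\in\ker\rho.\tag{9.4}$$

**Step 5: an element $v_1\in\ker\rho$ imitating $a^m$.** First we write $a^m$ in block coordinates:
$$a^m=\tfrac12\sigma_m+\tfrac12W_m\eta\ \leftrightarrow\ \begin{pmatrix}D&\kappa W_m/2\\W_m/2&D\end{pmatrix},\qquad D=\frac{\sigma_m}2=1+\frac{\kappa W^2}2\in\tfrac12\mathcal O,$$
with $W_m=W\sigma_{m/2}$ and $D^2=1+\kappa W^2\sigma_{m/2}^2/4$, by (9.1). Now replace $W$ by $\tilde W$. Put
$$\tilde D=1+\frac{\kappa\tilde W^2}2=1+2^{2k-1}\kappa u^2,\qquad b=\frac{\tilde W\sigma_{m/2}}{4\tilde D},\qquad v_1=E^+(b)\,(\tilde D^{-1}e_-+\tilde De_+)\,E^-(b).$$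
Since $2k-1=2s+7\ge2s+6$ and $4q^2=2^{2s+6}$, we have $\tilde D\in1+4q^2\kappa\mathcal O$. So $\tilde D^{-1}\in1+4q^2\kappa\mathcal O$ as well, that is, $\tilde D^{-1}=1+4\kappa ww'$ with $w=q$ and $w'\in q\mathcal O$. Moreover $b\in2^{k-2}\mathcal O=q\mathcal O$. By (7.3) and (9.4), $v_1\in\ker\rho$. As a product of elements $E^\pm$, $v_1$ lies in $\Omega$ and has determinant $1$ in $M_2(\mathcal O)$. In block coordinates $v_1$ is $E_{12}(2\kappa b)\,\mathrm{diag}(\tilde D^{-1},\tilde D)\,E_{21}(2b)$, i.e.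
$$v_1\leftrightarrow\begin{pmatrix}\tilde D^{-1}+4\kappa b^2\tilde D&2\kappa b\tilde D\\2b\tilde D&\tilde D\end{pmatrix}=\begin{pmatrix}\tilde D^{-1}\bigl(1+\kappa\tilde W^2\sigma_{m/2}^2/4\bigr)&\kappa\tilde W\sigma_{m/2}/2\\\tilde W\sigma_{m/2}/2&\tilde D\end{pmatrix}.$$

**Step 6: comparison of $a^m$ and $v_1$.** We show that they agree modulo $\kappa^{98}$. By (9.2), $W-\tilde W$ and $W^2-\tilde W^2$ lie in $\kappa^{98}\mathcal O$. The coefficients of $a^m-v_1$ in the basis $e_-,e_+,\eta e_-,\eta e_+$ are: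

* at $\eta e_+$ and at $\eta e_-$: $(W-\tilde W)\sigma_{m/2}/2\in\frac12\kappa^{98}\mathcal O$;
* at $e_+$: $D-\tilde D=\kappa(W^2-\tilde W^2)/2\in\frac12\kappa^{98}\mathcal O$;
* at $e_-$, using $1=D^2-\kappa W^2\sigma_{m/2}^2/4$:
$$D-\tilde D^{-1}\Bigl(1+\frac{\kappa\tilde W^2\sigma_{m/2}^2}4\Bigr)=\tilde D^{-1}\Bigl[D(\tilde D-D)+\frac{\kappa(W^2-\tilde W^2)\sigma_{m/2}^2}4\Bigr]\in\tfrac14\kappa^{98}\mathcal O,$$
where we used $D\in\frac12\mathcal O$.

The basis elements lie in $\frac12\Omega$, so $a^m-v_1\in\frac18\kappa^{98}\Omega\subset\frac18\kappa^{98}M_2(\mathcal O)$, now in the representation of Section 7. Also $a^m-v_1\in\Omega\subset M_2(\mathcal O)$. By (7.1), applied to each entry, $a^m-v_1\in\kappa^{98}M_2(\mathcal O)$.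

**Step 7: the end.** We absorb the error by (8.1). Put $v_2=a^mv_1^{-1}$. It has determinant $1$, as $\det a=1$, and $v_2-1=(a^m-v_1)v_1^{-1}\in\kappa^{98}M_2(\mathcal O)$. By (8.1), $v_2\in\mathcal V$ and $\rho(v_2)=1$. Hence $a^m=v_2v_1\in\mathcal V$ and $\rho(a^m)=1$, that is, $\hat r(a_0^m)=1$. Since $a_0\in A_1\subset\Gamma$, Proposition 5 gives
$$r(a_0^{m})=\hat r(a_0^{m})=1,\qquad m=2^{s+13}.$$
Here $a_0\in A_1$ was arbitrary. This proves Theorem 4, and with it Theorem 1 and Corollaries 2 and 3. $\blacksquare$
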